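\title{A simple unital projectionless $C^*$-algebra that is not stably finite}

\begin{abstract}
For every $n\ge 2$ we construct a separable simple unital $C^*$-algebra $D$ whose only projections are $0$ and $1$, which has no finite trace, and for which $M_m(D)$ is finite when $m<n$ and properly infinite when $m\ge n$. In particular, a simple unital projectionless $C^*$-algebra need not be stably finite and need not have a finite trace. The algebra $D$ is an inductive limit of universal $C^*$-algebras. Projections are excluded by representing these algebras on Hilbert modules over infinite product spaces in which an Euler class obstruction forces every element to vanish somewhere.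
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $B$ be a unital $C^*$-algebra and let $1_k$ be the unit of $M_k(B)$. Projections $p\in M_k(B)$ and $q\in M_l(B)$ are \emph{(Murray--von Neumann) equivalent}, written $p\sim q$, if there is $w\in M_{l\times k}(B)$ with $w^*w=p$ and $ww^*=q$. We write $p\precsim q$ if $p\sim q'$ for a projection $q'\le q$. The algebra $B$ is
\begin{itemize}
\item \emph{projectionless} if it has no projections other than $0$ and $1$;
\item \emph{finite} if no projection in $B$ is equivalent to a proper subprojection of itself, and \emph{stably finite} if $M_m(B)$ is finite for every $m\ge1$;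
\item \emph{properly infinite} if $B\ne0$ and $1_2\precsim 1_1$; thus $M_m(B)$ is properly infinite when $B\neq 0$ and $1_{2m}\precsim 1_m$.
\end{itemize}
A \emph{finite trace} is a nonzero bounded positive trace; after normalization it is a tracial state. The following is Question 5.3 of \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is there a simple unital projectionless $C^*$-algebra that has no finite trace? Is there one that is not stably finite?}
\medskip

To see what is being asked, we collect the elementary relations between these notions. They are also used at the end of the proof.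

\begin{lemma}\label{lem:elem}
Let $B\neq0$ be a unital $C^*$-algebra.
\begin{itemize}
\item[(a)] $B$ is finite if and only if every isometry $x\in B$ is unitary.
\item[(b)] If $M_s(B)$ is finite and $m\le s$, then $M_m(B)$ is finite.
\item[(c)] $1_k\precsim1_l$ if and only if there is $w\in M_{l\times k}(B)$ with $w^*w=1_k$. If $1_k\precsim 1_l$, then $1_{k+j}\precsim 1_{l+j}$, and if also $1_l\precsim 1_j$, then $1_k\precsim 1_j$.
\item[(d)] If $B$ is properly infinite, then $B$ is not finite.
\item[(e)] If $1_k\precsim1_l$ with $k>l$, then $B$ has no finite trace.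
\item[(f)] If $B$ is projectionless, then $B$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x^*x=1\ne xx^*$, then $1$ is equivalent to the proper subprojection $xx^*$. Conversely, let $w^*w=p$, $ww^*\le p$ and $ww^*\neq p$. Then $w=pwp$, so $x=w+(1-p)$ satisfies $x^*x=p+(1-p)=1$ and $xx^*=ww^*+1-p\ne1$.

(b) If $x\in M_m(B)$ is an isometry that is not unitary, then so is $x\oplus 1_{s-m}\in M_s(B)$.

(c) If $w^*w=1_k$, then $ww^*$ is a projection in $M_l(B)$, hence $ww^*\le 1_l$. Block sums and products of such rectangular isometries are isometries.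

(d) By (c) there is a row $(w_1\ \,w_2)$ with $w_i^*w_j=\delta_{ij}1$. If the isometry $w_1$ were unitary, then $w_2=w_1w_1^*w_2=0$, contradicting $w_2^*w_2=1$.

(e) Let $w\in M_{l\times k}(B)$ with $w^*w=1_k$ and let $\tau$ be a tracial state. The diagonal entries of the projection $ww^*$ are at most $1$, so
\[
k=\sum_{j}\tau\big((w^*w)_{jj}\big)=\sum_{i,j}\tau(w_{ij}^*w_{ij})=\sum_{i,j}\tau(w_{ij}w_{ij}^*)=\sum_i\tau\big((ww^*)_{ii}\big)\le l .
\]

(f) If $x^*x=1$, then $xx^*$ is a nonzero projection, so $xx^*=1$.
\end{proof}

The two parts of the question are linked. A tracial state $\tau$ on a simple unital algebra $D$ is faithful, because $\{a:\tau(a^*a)=0\}$ is a closed two-sided ideal that does not contain $1$. If $x\in M_m(D)$ is an isometry, the computation in (e) gives $\sum_i\tau((1_m-xx^*)_{ii})=0$, so the positive matrix $1_m-xx^*$ has zero diagonal and is $0$. Hence a simple unital algebra with a finite trace is stably finite, and an algebra that answers the second part answers the first as well.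

The simplest projectionless algebras have traces: $\mathbb C$, which is simple, and $C(Z)$ for connected compact $Z$, which is simple only when $Z$ is a point. The direct way to destroy traces in a simple algebra is an isometry $x$ that is not unitary, and such an $x$ brings the projection $1-xx^*$ with it; by (f) this cannot happen inside a projectionless algebra. One might therefore guess that the finiteness of $D$ passes to the matrix algebras over $D$, as it does in the presence of a faithful trace, and that the answer is no. The guess overlooks that for $x\in M_2(D)$ the projection $1_2-xx^*$ lies in $M_2(D)$ and need not have any counterpart in $D$. Both answers are yes.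

\begin{theorem}\label{thm:A}
There is a separable simple unital $C^*$-algebra $D$ whose only projections are $0$ and $1\ne0$, such that $M_2(D)$ is properly infinite. Hence $D$ is not stably finite and has no finite trace.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $n\ge2$ there is a separable simple unital projectionless $C^*$-algebra $D$ without finite trace such that $M_m(D)$ is finite for $m<n$ and properly infinite for $m\ge n$.
\end{theorem}

By Lemma~\ref{lem:elem}(f), the range $n\ge2$ is sharp. Theorem~\ref{thm:A} is the case $n=2$ of Theorem~\ref{thm:B}, together with Lemma~\ref{lem:elem}(d). We prove Theorem~\ref{thm:B}. Throughout, $n\ge2$ is fixed and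
\[
s=n-1\ge1 ;
\]
a reader interested only in Theorem~\ref{thm:A} may read $s=1$.

The algebra $D$ is the limit of a sequence $A_0\subset A_1\subset\cdots$ of universal $C^*$-algebras. The algebra $A_0$ is generated by the entries of an isometry in $M_{n\times(n+1)}$; this makes $M_n(D)$ properly infinite. Each $A_k$ is obtained from $A_{k-1}$ by adjoining a column isometry that forces one given element to generate the whole algebra as an ideal; this makes $D$ simple. Both properties are built in by relations, and the work lies in showing that no projection is created. For this we exploit that a universal algebra has many representations. Given a hypothetical nontrivial projection $p\in A_k$, we build a representation on a Hilbert module $E$ over a compact space in which every element of $E$ has a zero, for a topological reason, while $p$ would produce an element without zeros.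

Section~\ref{sec:modules} sets up the modules and the obstruction, and Section~\ref{sec:models} shows the two mechanisms of the proof in their smallest form. Section~\ref{sec:cont} proves the gluing lemma that turns a projection into an element without zeros. Section~\ref{sec:copy} isolates a property of finitely generated algebras, the copying property, which excludes projections; Section~\ref{sec:adjoin} shows that it survives the adjunction of an isometry; Section~\ref{sec:limit} builds $D$.

\section{Sums of vector bundles and the Euler class obstruction}\label{sec:modules}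

All spaces are compact and metrizable. Vector bundles are complex, hermitian, and of constant finite rank; $\Gamma(Z,W)$ denotes the continuous sections of $W\to Z$.

\subsection*{Bundle sums and their operators}
Let $(W_j)_{j\in J}$ be a countable, possibly empty, family of bundles over $Z$. The \emph{bundle sum} $E=\bigoplus_j\Gamma(Z,W_j)$ consists of the families $\xi=(\xi_j)$ of sections for which $\sum_j|\xi_j|^2$ converges uniformly on $Z$. It is a Hilbert $C(Z)$-module with inner product $\langle\xi,\eta\rangle=\sum_j\langle\xi_j,\eta_j\rangle\in C(Z)$. We write $|\xi|=\langle\xi,\xi\rangle^{1/2}\in C(Z)$, so that $\|\xi\|=\sup_Z|\xi|$. The \emph{fiber} of $E$ at $z$ is the Hilbert space $E_z=\bigoplus_j(W_j)_z$; each $\xi\in E$ has a value $\xi(z)\in E_z$ of norm $|\xi|(z)$, and these values are dense in $E_z$. The powers $E^t$ are bundle sums. The sum of countably infinitely many trivial line bundles is denoted by $H_Z$.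

A map $T:E\to E'$ between Hilbert $C(Z)$-modules is \emph{adjointable} if there is $T^*:E'\to E$ with $\langle T\xi,\eta\rangle=\langle\xi,T^*\eta\rangle$. Such maps are bounded and $C(Z)$-linear and satisfy $|T\xi|\le\|T\|\,|\xi|$. They form a space $\mathcal L(E,E')$; the algebra $\mathcal L(E)=\mathcal L(E,E)$ is a unital $C^*$-algebra, and $M_{m\times r}(\mathcal L(E))=\mathcal L(E^r,E^m)$. For bundle sums we use the following facts.

\begin{itemize}
\item[(M1)] \emph{Fibers.} By $|T\xi|\le\|T\|\,|\xi|$, an operator $T\in\mathcal L(E,E')$ induces bounded operators $T_z:E_z\to E'_z$ with $(T\xi)(z)=T_z\,\xi(z)$. They satisfy $(ST)_z=S_zT_z$, $(T^*)_z=(T_z)^*$ and $\|T\|=\sup_z\|T_z\|$. So $T\mapsto(T_z)_z$ is an injective $*$-homomorphism on $\mathcal L(E)$, and identities and inequalities between operators hold if and only if they hold in every fiber.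
\item[(M2)] \emph{Pullback.} For a continuous map $f:Z'\to Z$ put $f^*E=\bigoplus_j\Gamma(Z',f^*W_j)$. The elements $\varphi\, f^*\xi$ with $\varphi\in C(Z')$, $\xi\in E$ span a dense subspace, and applying $T_{f(z')}$ in the fiber over $z'$ sends $\varphi\, f^*\xi$ to $\varphi\, f^*(T\xi)$. This defines $f^*T\in\mathcal L(f^*E,f^*E')$ with $(f^*T)_{z'}=T_{f(z')}$. Pullback is linear, multiplicative, $*$-preserving and contractive. For the inclusion of a closed set $B\subset Z$ we write $E|_B$ and $T|_B$.
\item[(M3)] \emph{Sums.} A continuous bundle map $W\to W'$ gives an adjointable map $\Gamma(Z,W)\to\Gamma(Z,W')$. A family $T_i\in\mathcal L(E_i,E_i')$ with $\sup_i\|T_i\|<\infty$ has an adjointable direct sum $\bigoplus_iE_i\to\bigoplus_iE'_i$, with adjoint $\bigoplus_i T_i^*$.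
\item[(M4)] \emph{Extension by zero.} If $B\subset Z$ is closed, $\xi\in E|_B$, and $\varphi\in C(Z)$ vanishes off the interior of $B$, then $\varphi\xi$ extended by $0$ lies in $E$: each component is continuous on the closed sets $B$ and $Z\setminus\operatorname{int}B$, which cover $Z$.
\item[(M5)] \emph{Embedding in $H_Z$.} Every bundle $W\to Z$ embeds isometrically in a trivial bundle: take finitely many local unitary trivializations $\psi_i$ and functions $\varphi_i$ supported in their domains with $\sum_i\varphi_i^2=1$, and map $w\mapsto(\varphi_i\psi_i(w))_i$. By (M3), every bundle sum $E$ admits an adjointable isometry $E\to H_Z$.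
\end{itemize}

\subsection*{External sums}
Let $G_i$ be a bundle sum over $Y_i$, for $i$ in a countable set. The \emph{external sum} $\boxplus_iG_i$ is the bundle sum $\bigoplus_i\mathrm{pr}_i^*G_i$ over $\prod_iY_i$; its fiber at $y=(y_i)$ is $\bigoplus_i(G_i)_{y_i}$. For a bundle $W\to Y$ we write $W$ instead of $\Gamma(Y,W)$ in such sums. A bounded family $T_i\in\mathcal L(G_i)$ gives $\boxplus_iT_i=\bigoplus_i\mathrm{pr}_i^*T_i$, and unital $*$-homomorphisms $\rho_i:A\to\mathcal L(G_i)$ give a unital $*$-homomorphism $\boxplus_i\rho_i$ that preserves each summand.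

\subsection*{The obstruction}
For a bundle $W$ of rank $d$ over a finite CW complex $Y$, the top Chern class (Euler class) $c_d(W)\in H^{2d}(Y;\mathbb Q)$ is natural under pullback, satisfies $c_{d+d'}(W\oplus W')=c_d(W)c_{d'}(W')$, and is zero for a trivial line bundle. A nowhere vanishing section splits off a trivial line bundle, so it forces $c_d(W)=0$. The K\"unneth theorem over $\mathbb Q$ identifies $H^*(Y_1\times\dots\times Y_k;\mathbb Q)$ with $\bigotimes_jH^*(Y_j;\mathbb Q)$; in particular, $\prod_j\mathrm{pr}_j^*\,\alpha_j\ne0$ whenever all $\alpha_j\in H^*(Y_j;\mathbb Q)$ are nonzero.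

\begin{definition}\label{def:adm}
Let $t\ge1$. A pair $(Y,W)$ of a finite CW complex $Y$ and a bundle $W\to Y$ of rank $d\ge1$ is \emph{$t$-admissible} if $c_d(W)^t\ne0$. A \emph{$t$-admissible sum} is an external sum $\boxplus_{j\in J}W_j$ of countably many, possibly no, $t$-admissible pairs $(Y_j,W_j)$.
\end{definition}

A $t$-admissible pair is $1$-admissible, and a countable external sum of $t$-admissible sums is a $t$-admissible sum. Since $c_d(W)^t$ is the top Chern class of $W^{\oplus t}$, the definition says that $t$ copies of $W$ are still obstructed. The next lemma extends this to infinitely many summands.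

\begin{lemma}\label{lem:euler}
If $E$ is a $t$-admissible sum over $Y=\prod_jY_j$, then every $\xi\in E^t$ vanishes at some point of $Y$.
\end{lemma}

\begin{proof}
Write $\xi=(\xi_j)$ with $\xi_j$ a section of $\mathrm{pr}_j^*W_j^{\oplus t}$, and suppose that $\xi$ has no zero. Since $Y$ is compact, $|\xi|\ge\varepsilon>0$. By uniform convergence there is a finite set $J_0\subset J$ with $\sum_{j\notin J_0}|\xi_j|^2<\varepsilon^2$ on $Y$. Then $(\xi_j)_{j\in J_0}$ has no zero; in particular $J_0\ne\emptyset$. Fixing the coordinates outside $J_0$, we obtain a nowhere vanishing section of $\bigoplus_{j\in J_0}\mathrm{pr}_j^*W_j^{\oplus t}$ over the finite complex $\prod_{j\in J_0}Y_j$. Its top Chern class $\prod_{j\in J_0}\mathrm{pr}_j^*\,c_{d_j}(W_j)^t$ must then vanish, which contradicts the K\"unneth theorem.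
\end{proof}

Two families of admissible pairs suffice. On $\mathbb{CP}^N$ let $\mathcal O(1)$ be the line bundle whose fiber over a line $\ell\subset\mathbb C^{N+1}$ is the dual space $\ell^*$, with the dual metric. The coordinate functionals restrict to sections $\omega_0,\dots,\omega_N$. If $u\in\ell$ is a unit vector, then $|\omega_i|(\ell)=|u_i|$, so
\begin{equation}\label{eq:omega}
|\omega_0|^2+\dots+|\omega_N|^2=1 .
\end{equation}
The class $h=c_1(\mathcal O(1))$ satisfies $h^N\ne0$.

\begin{lemma}\label{lem:pairs}
Let $d\ge1$.
\begin{itemize}
\item[(a)] If $K_1$ is a Hilbert space of dimension $d$, then $(\mathbb{CP}^{sd},K_1\otimes\mathcal O(1))$ is $s$-admissible.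
\item[(b)] There is a bundle $V\to S^{2d}$ of rank $d$ such that $(S^{2d},V)$ is $1$-admissible.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The bundle is $\mathcal O(1)^{\oplus d}$, so $c_d^{\,s}=h^{sd}\neq0$.

(b) We use standard facts from \cite{husemoller}. By Bott periodicity, the Chern character $\widetilde K^0(S^{2d})\otimes\mathbb Q\to H^{2d}(S^{2d};\mathbb Q)$ is an isomorphism, and it equals $\pm c_d/(d-1)!$. So some class in $\widetilde K^0(S^{2d})$ has $c_d\ne0$. Every class has the form $[V]-[\mathbb C^d]$ with $V$ of rank $d$, because $\pi_{2d-1}(\mathrm U(d))\cong\pi_{2d-1}(\mathrm U)$.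
\end{proof}

Lemma~\ref{lem:euler} depends on the summands living over independent factors. Over one and the same $\mathbb{CP}^N$, the sum of $N+1$ copies of $\mathcal O(1)$ has the unit section $(\omega_0,\dots,\omega_N)$ by \eqref{eq:omega}. The whole construction rests on this contrast: few copies of a module are obstructed, while many copies contain a trivial line.

\section{Two model algebras}\label{sec:models}

The first model shows how proper infiniteness can appear at the level of $2\times2$ matrices and not before.

\begin{example}\label{ex:product}
Let $E=\boxplus_{i\in\mathbb N}\mathcal O(1)$ over $Y=\prod_{i\in\mathbb N}\mathbb{CP}^1$. This is a $1$-admissible sum, so every element of $E$ has a zero. Let $\tau_i\in E^2$ be the pair $(\omega_0,\omega_1)$ placed in the $i$th summand. Then $|\tau_i|=1$ and the $\tau_i$ are mutually orthogonal, so $T(\varphi_i)_i=\sum_i\varphi_i\tau_i$ defines an adjointable isometry $T:H_Y\to E^2$. By (M5) there is an adjointable isometry $\iota:E^r\to H_Y$ for every $r$. The isometry $T\iota:E^r\to E^2$ shows that $1_r\precsim1_2$ over $\mathcal L(E)$, and $r=4$ shows that $M_2(\mathcal L(E))$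 is properly infinite. But $\mathcal L(E)$ is not properly infinite: an isometry $E^2\to E$ would map $\tau_1$ to an element of $E$ without zeros.
\end{example}

The algebra $\mathcal L(E)$ contains the projections onto the summands of $E$. The second model shows how the same obstruction excludes projections. On a sphere $S^{2d}\subset\mathbb R^{2d+1}$ with height coordinate $x_0$, let $x_\pm$ be the poles $x_0=\pm1$, and put
\begin{equation}\label{eq:caps}
B_\pm=\{x:\pm x_0\ge-\tfrac12\},\qquad\varphi_\pm(x)=\max\{0,\tfrac12\pm x_0\}.
\end{equation}
The enlarged hemispheres $B_\pm$ are closed disks that contract to $x_\pm$, the function $\varphi_\pm$ vanishes off the interior of $B_\pm$, and $\varphi_++\varphi_->0$ everywhere.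

\begin{example}\label{ex:sphere}
Let $V\to S^{2d}$ be as in Lemma~\ref{lem:pairs}(b). Then $\mathcal L(\Gamma(S^{2d},V))=\Gamma(S^{2d},\operatorname{End}V)$ is projectionless. Indeed, let $q\ne0,1$ be a projection. The rank of $q_x$ is a continuous integer-valued function, hence constant, so $qV$ and $(1-q)V$ are subbundles of positive rank. Bundles over a disk are trivial, so there are unit sections $\sigma_+$ of $qV$ over $B_+$ and $\sigma_-$ of $(1-q)V$ over $B_-$. The sections $\varphi_+\sigma_+$ and $\varphi_-\sigma_-$ are orthogonal at each point, so $|\varphi_+\sigma_++\varphi_-\sigma_-|^2=\varphi_+^2+\varphi_-^2>0$, contradicting $c_d(V)\ne0$. For $d=2$ every fiber of this algebra over $S^4$ is $M_2(\mathbb C)$, and yet no nontrivial projection exists globally, whereas for the trivial bundle the algebra $C(S^4,M_2(\mathbb C))$ contains constant ones.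
\end{example}

Here is how the two models combine for $n=2$. Let $A_0$ be the universal unital $C^*$-algebra generated by the entries of an isometry $v\in M_{2\times3}$. Example~\ref{ex:product} with $r=3$ gives a representation $v\mapsto T\iota$ of $A_0$, but a given projection $p\ne0,1$ of $A_0$ might be sent to $0$ or $1$, and then nothing is learned. We need a representation that sees $p$. Take a faithful representation $\pi$ of $A_0$ on a Hilbert space and unit vectors $\xi,\eta$ with $\pi(p)\xi=\xi$ and $\pi(p)\eta=0$. Up to a small error $p$ is a polynomial in the $v_{ij}$ and $v_{ij}^*$, so these two equations are witnessed, approximately, inside a finite-dimensional space $K_1$. Let $d=\dim K_1$, view $K_1$ as the fiber of the bundle $V\to S^{2d}$ near the two poles, and let $E=V\boxplus\boxplus_i\mathcal O(1)$. As in Example~\ref{ex:product} there is an isometry $t:E^3\to E^2$ whose range lies in the summands $\mathcal O(1)$ and is therefore orthogonal to $V^2$. At the poles we let $v$ act by $\pi(v)$ on a suitable subspace of $K_1^3$ and by $t$ on its complement; moving away from the poles we rotate $\pi(v)$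 into $t$, which keeps the map isometric because the two ranges are orthogonal. The image $q$ of $p$ then almost fixes $\xi$ over $x_+$ and almost kills $\eta$ over $x_-$. The gluing of Example~\ref{ex:sphere} yields an element of $E$ without zeros, against Lemma~\ref{lem:euler}.

Two points need care. The range of $q$ is no longer a finite-rank bundle, so a substitute for ``bundles over a disk are trivial'' is needed; this is Section~\ref{sec:cont}. And the construction of such representations has to be iterated along the tower $A_0\subset A_1\subset\cdots$, which requires an inductive hypothesis; this is Section~\ref{sec:copy}.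

\section{Norm continuity along one factor}\label{sec:cont}

For infinite bundle sums, a vector in the range of a projection cannot always be transported across a contractible base. Identify $H_{[0,1]}$ with $C([0,1],L^2[0,1])$ and let $q_x$ be multiplication by the indicator function of $[0,x]$. Since $x\mapsto q_x\zeta$ is continuous for each $\zeta\in L^2[0,1]$, the family $(q_x)$ defines a projection $q\in\mathcal L(H_{[0,1]})$. Here $q_1=1$, but $q_0=0$, so every element in the range of $q$ vanishes at $0$. What fails is norm continuity of $x\mapsto q_x$. We therefore single out the operators that vary in norm along the factor over which we want to transport. No such condition is imposed along the other factors.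

Let $V\to X$ be a bundle of rank $d\ge0$, let $G$ be a bundle sum over $Y$, and let $E=V\boxplus G$ over $X\times Y$. If $B\subset X$ is closed, a unitary trivialization $V|_B\cong B\times\mathbb C^d$ identifies each slice $E|_{\{x\}\times Y}$, $x\in B$, with the fixed module $M=C(Y)^d\oplus G$, and it identifies $E|_{B\times Y}$ with $C(B,M)$. Indeed, a continuous map $B\to M$ has compact image, so its tails are uniformly small; conversely, an element of $E|_{B\times Y}$ is a uniform limit of finite sums of sections, and these are uniformly continuous in $x$. Let $E'=V'\boxplus G'$ be a second module of this form over $X\times Y$. For $T\in\mathcal L(E,E')$ and $x\in X$ let $T|_x$ be the restriction of $T$ to $\{x\}\times Y$.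

\begin{definition}\label{def:Xcont}
$T\in\mathcal L(E,E')$ is \emph{$X$-continuous} if, for every closed $B\subset X$ and all unitary trivializations of $V|_B$ and $V'|_B$, the map $B\to\mathcal L(M,M')$, $x\mapsto T|_x$, is norm continuous. The $X$-continuous elements of $\mathcal L(E)$ form the set $\mathcal L_X(E)$.
\end{definition}

The definition covers $E^r=V^r\boxplus G^r$ and $H_{X\times Y}=0\boxplus H_Y$.

\begin{lemma}\label{lem:Xcont}
\begin{itemize}
\item[(a)] Linear combinations, adjoints, products and norm limits of $X$-continuous operators are $X$-continuous. So $\mathcal L_X(E)$ is a unital $C^*$-subalgebra of $\mathcal L(E)$, and $T\in\mathcal L(E^r,E^m)$ is $X$-continuous if and only if its entries lie in $\mathcal L_X(E)$.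
\item[(b)] The following operators are $X$-continuous: the pullback of a bundle map $\beta:V\to V'$ over $X$, extended by $0$ on $G$; the same for a bundle map $\beta:V\to X\times\mathbb C^N$, with $C(X\times Y)^N$ regarded as a summand of $H_{X\times Y}$; the pullback of an operator in $\mathcal L(G,G')$, extended by $0$ on $V$.
\item[(c)] If $T\in\mathcal L_X(E)$, $G''$ is a bundle sum over $Y''$ and $S\in\mathcal L(G'')$, then $T\boxplus S\in\mathcal L_X(E\boxplus G'')$, where $E\boxplus G''=V\boxplus(G\boxplus G'')$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (M2), $T\mapsto T|_x$ is linear, multiplicative, $*$-preserving and contractive. For a product $ST$ the bundle of the intermediate module need not be trivial over $B$; but it is trivial over a closed neighborhood $B'$ of any given $x\in B$, and continuity on $B\cap B'$ gives continuity at $x$. The entries of $T$ are obtained from $T$ by composing with coordinate inclusions and projections, whose slices are constant.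

(b) In the first two cases the slice at $x$ is the matrix of $\beta_x$ acting on $C(Y)^d$, which depends continuously on $x$. In the third case the slices are constant.

(c) The slice at $x$ is $T|_x\boxplus S$, and $\|T|_x\boxplus S-T|_{x'}\boxplus S\|\le\|T|_x-T|_{x'}\|$ because pullback along $Y\times Y''\to Y$ is contractive.
\end{proof}

We recall that two projections in a unital $C^*$-algebra at distance less than $1$ are unitarily equivalent; hence so are the endpoints of a norm-continuous path of projections.

\begin{lemma}[Gluing]\label{lem:glue}
Let $X=S^{2d}$, $E=V\boxplus G$ over $X\times Y$, and let $q\in\mathcal L_X(E)$ be a projection. Suppose that there are $\xi_\pm\in E|_{\{x_\pm\}\times Y}$ such that $q|_{x_+}\xi_+$ and $(1-q|_{x_-})\xi_-$ have no zero on $Y$. Then $E$ has an element without zeros.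
\end{lemma}

\begin{proof}
Let $B_\pm,\varphi_\pm$ be as in \eqref{eq:caps}. Trivialize $V$ over the disk $B_+$. By $X$-continuity, $x\mapsto q|_x$ is a projection in the unital $C^*$-algebra $C(B_+,\mathcal L(M))$. Let $c_t$, $t\in[0,1]$, be a contraction of $B_+$ to $x_+$. The map $(t,x)\mapsto q|_{c_t(x)}$ is uniformly continuous on $[0,1]\times B_+$, so it is a norm-continuous path of projections in $C(B_+,\mathcal L(M))$ from $x\mapsto q|_x$ to the constant $q|_{x_+}$. Hence there is a unitary $u\in C(B_+,\mathcal L(M))$ with $q|_x=u_x\,q|_{x_+}u_x^*$. Put $\sigma_+(x)=u_x\,q|_{x_+}\xi_+$. Then $\sigma_+\in C(B_+,M)=E|_{B_+\times Y}$, it satisfies $q|_x\sigma_+(x)=\sigma_+(x)$, and $|\sigma_+|(x,y)=|q|_{x_+}\xi_+|(y)>0$. The same argument for the projection $1-q$ on $B_-$ gives $\sigma_-\in E|_{B_-\times Y}$ without zeros and with $q|_x\sigma_-(x)=0$. By (M4), $\varphi_+\sigma_+$ and $\varphi_-\sigma_-$ lie in $E$. In each fiber the first lies in the range of $q$ and the second in its kernel, so $|\varphi_+\sigma_++\varphi_-\sigma_-|^2=\varphi_+^2|\sigma_+|^2+\varphi_-^2|\sigma_-|^2>0$.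
\end{proof}

\section{The copying property}\label{sec:copy}

A \emph{generated algebra} is a pair $(A,\mathcal G)$ of a unital $C^*$-algebra $A\ne0$ and a finite set $\mathcal G=\mathcal G^*\subset A$ that generates $A$ as a unital $C^*$-algebra. A \emph{polynomial of degree at most $l$} is a linear combination of words of length at most $l$ in $\mathcal G$, the empty word being $1$. The polynomials are dense in $A$. The algebra $A$ is separable, so it has a faithful unital representation on a separable Hilbert space.

We want representations of $A$ on obstructed modules that reproduce a prescribed finite-dimensional piece of a Hilbert space representation $\pi$. The piece will sit in the fibers of a bundle $V\to X$, over the part of $X$ where these fibers can be identified with a fixed space $K_1$. It is enough to have the identification up to a line bundle $\Lambda$, since an operator on $K_1$ acts canonically on $K_1\otimes\Lambda_x$.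

\begin{definition}\label{def:datum}
Let $K_1\ne0$ be a finite-dimensional Hilbert space. A \emph{datum} for $K_1$ is a tuple $(X,X_0,U,V,\Lambda)$, where $X_0\subset U\subset X$ with $X_0$ closed and $U$ open, $V\to X$ is a bundle of rank $\dim K_1$, and $\Lambda\to U$ is a line bundle, together with a unitary isomorphism $V|_U\cong K_1\otimes\Lambda$, which we treat as an equality.
\end{definition}

Two data will be used. In the \emph{projective datum}, $X=X_0=U=\mathbb{CP}^{sd}$ with $d=\dim K_1$, $\Lambda=\mathcal O(1)$ and $V=K_1\otimes\mathcal O(1)$; the twist makes $(X,V)$ an $s$-admissible pair although the identification holds everywhere. In the \emph{spherical datum}, $X=S^{2d}$, $V$ is the bundle of Lemma~\ref{lem:pairs}(b), $X_0=\{x_+,x_-\}$, $U$ is the union of two disjoint open polar caps, $\Lambda$ is trivial, and $V|_U\cong U\times K_1$ is any unitary trivialization. The room between $X_0$ and $U$ is where the rotation described in Section~\ref{sec:models} takes place.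

\begin{definition}\label{def:copy}
Let $\pi$ be a unital representation of $A$ on $K$, and let $0\ne K_0\subset K_1\subset K$ be finite-dimensional with $\pi(g)K_0\subset K_1$ for $g\in\mathcal G$. Let $(X,X_0,U,V,\Lambda)$ be a datum for $K_1$ and $E=V\boxplus G$ over $X\times Y$. A unital $*$-homomorphism $\rho:A\to\mathcal L(E)$ \emph{copies $\pi$ on $K_0$ over $X_0$} if in each fiber $E_{(x,y)}\supset V_x=K_1\otimes\Lambda_x$ with $x\in X_0$,
\[
\rho(g)(\kappa\otimes\lambda)=\pi(g)\kappa\otimes\lambda\qquad(g\in\mathcal G,\ \kappa\in K_0,\ \lambda\in\Lambda_x).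
\]
The generated algebra $(A,\mathcal G)$ has the \emph{copying property} if for every unital representation $\pi$ on a separable Hilbert space $K$ and every finite-dimensional $0\ne K_0\subset K$ there is a finite-dimensional $K_1\subset K$ containing $K_0$ and all $\pi(g)K_0$, $g\in\mathcal G$, such that for every datum $(X,X_0,U,V,\Lambda)$ for $K_1$ there are an $s$-admissible sum $G$ and a unital $*$-homomorphism $\rho:A\to\mathcal L_X(V\boxplus G)$ that copies $\pi$ on $K_0$ over $X_0$.
\end{definition}

The order of the quantifiers matters: the space $X$ is chosen after $K_1$, because its dimension depends on $\dim K_1$. The pair $(\mathbb C,\emptyset)$ has the copying property, with $K_1=K_0$, $G=0$ and $\rho$ scalar.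

Copying generators on a larger space copies polynomials on a smaller one. For finite-dimensional $F\subset K$ put $F^{[0]}=F$ and $F^{[l+1]}=F^{[l]}+\sum_{g\in\mathcal G}\pi(g)F^{[l]}$.

\begin{lemma}\label{lem:words}
If $\rho$ copies $\pi$ on $K_0\supset F^{[l]}$ over $X_0$, then $\rho(b)(\kappa\otimes\lambda)=\pi(b)\kappa\otimes\lambda$ in the fibers over $X_0$ for all $\kappa\in F$ and all polynomials $b$ of degree at most $l$.
\end{lemma}

\begin{proof}
It suffices to treat words, by induction on the length. If $b=gb'$ has length at most $l$, then $\pi(b')\kappa\in F^{[l-1]}\subset K_0$, so $\rho(g)\rho(b')(\kappa\otimes\lambda)=\rho(g)(\pi(b')\kappa\otimes\lambda)=\pi(g)\pi(b')\kappa\otimes\lambda$.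
\end{proof}

\begin{proposition}\label{prop:conseq}
If $(A,\mathcal G)$ has the copying property, then
\begin{itemize}
\item[(a)] $A$ is projectionless;
\item[(b)] $M_s(A)$ is finite.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\pi$ be a faithful unital representation of $A$ on a separable space $K$.

(a) Suppose that $p\ne0,1$ is a projection in $A$. Choose unit vectors $\xi,\eta\in K$ with $\pi(p)\xi=\xi$ and $\pi(p)\eta=0$, and a polynomial $f$, of degree at most $l$, with $\|f-p\|<\frac14$. Apply the copying property to $K_0=(\mathbb C\xi+\mathbb C\eta)^{[l]}$ and to the spherical datum for the resulting $K_1$. This gives $E=V\boxplus G$ over $S^{2d}\times Y$ and $\rho:A\to\mathcal L_X(E)$. Put $q=\rho(p)$, and regard $\xi\in K_1=V_{x_+}$ and $\eta\in K_1=V_{x_-}$ as constant elements of $E|_{\{x_+\}\times Y}$ and $E|_{\{x_-\}\times Y}$. By Lemma~\ref{lem:words}, $\rho(f)\xi=\pi(f)\xi$ in the fibers over $x_+$, and $\rho(f)\eta=\pi(f)\eta$ in those over $x_-$. Hence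
\[
q\xi-\xi=\rho(p-f)\xi+\pi(f-p)\xi,\qquad q\eta=\rho(p-f)\eta+\pi(f-p)\eta
\]
in these fibers, and both vectors have norm less than $\frac12$. So $|q|_{x_+}\xi|>\frac12$ and $|(1-q|_{x_-})\eta|>\frac12$ on $Y$. By Lemma~\ref{lem:glue}, $E$ has an element without zeros. But $(S^{2d},V)$ and all pairs in $G$ are $1$-admissible, which contradicts Lemma~\ref{lem:euler} with $t=1$.

(b) For $s=1$ this follows from (a) and Lemma~\ref{lem:elem}(f). In general $M_s(A)$ has nontrivial projections, and we argue differently. We copy over all of $X$, using the projective datum. A vector $\xi\in K_1^s$ then gives only the elements $\xi\otimes\omega_i$ of $E^s$, each of which has zeros; a proper isometry lets us move them into mutually orthogonal positions, so that \eqref{eq:omega} applies to their sum.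

By Lemma~\ref{lem:elem}(a) we must exclude $x\in M_s(A)$ with $x^*x=1$ and $e=1-xx^*\ne0$. Let $\pi$ and $\rho$ act entrywise on matrices. Choose a unit vector $\xi\in K^s$ with $\pi(e)\xi=\xi$, and $f\in M_s(A)$ with polynomial entries of degree at most $l$ and $\|f-e\|<\frac14$. Let $F\subset K$ be the span of the components of $\xi$. Apply the copying property to $K_0=F^{[l]}$ and the projective datum for the resulting $K_1$, with $d=\dim K_1$. By Lemma~\ref{lem:pairs}(a), $E=V\boxplus G$ is an $s$-admissible sum. By Lemma~\ref{lem:words}, $\rho(f)(\xi\otimes\lambda)=\pi(f)\xi\otimes\lambda$ in every fiber, so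
\[
\rho(e)(\xi\otimes\lambda)-\xi\otimes\lambda=\rho(e-f)(\xi\otimes\lambda)+\pi(f-e)\xi\otimes\lambda
\]
has norm at most $\frac12|\lambda|$, and $\|\rho(e)(\xi\otimes\lambda)\|\ge\frac12|\lambda|$. Let
\[
y_i=\rho(x^ie)(\xi\otimes\omega_i)\in E^s\qquad(0\le i\le sd).
\]
From $x^*x=1$ and $ex=0$ we get $(x^ie)^*(x^je)=ex^{j-i}e=\delta_{ij}e$ for $i\le j$. So the $y_i$ are mutually orthogonal and $|y_i|=|\rho(e)(\xi\otimes\omega_i)|\ge\frac12|\omega_i|$. Therefore $|\sum_iy_i|^2\ge\frac14\sum_i|\omega_i|^2=\frac14$ everywhere, which contradicts Lemma~\ref{lem:euler} with $t=s$.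
\end{proof}

\section{Adjoining an isometry}\label{sec:adjoin}

Let $(A,\mathcal G)$ be a generated algebra, let $0\ne a\in A$ be a polynomial of degree at most $l$, and put $\alpha=\frac12\|a\|^2$, the norm being that of $A$. For integers $m,r\ge1$ consider the relations
\begin{equation}\label{eq:rel}
v^*v=1_r,\qquad v^*(a^*a\otimes1_m)\,v\ge\alpha\,1_r
\end{equation}
for a matrix $v=(v_{ij})$ of size $m\times r$, where $a^*a\otimes 1_m$ is the diagonal matrix with entries $a^*a$. For $r=1$ the second relation reads $\sum_iv_i^*a^*av_i\ge\alpha$, so $a$ lies in no proper ideal. The size $m$ cannot be arbitrary. If $m=r=1$ and $a^*a$ is not invertible, then $v$ cannot be unitary, since otherwise $a^*a\ge\alpha$; so $1-vv^*$ is a nontrivial projection. The right value of $m$ is dictated by topology, in Lemma~\ref{lem:far} below.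

\subsection*{The universal algebra}
Let $\mathcal A$ be the unital $*$-algebra freely generated by $A$, with the same unit, and symbols $v_{ij}$. Consider the unital $*$-representations of $\mathcal A$ on Hilbert spaces in which \eqref{eq:rel} holds. They are contractive on $A$, and the first relation gives $\|v_{ij}\|\le1$, so the supremum of the operator norms over all of them is a finite $C^*$-seminorm. Let $A'$ be the completion of the quotient of $\mathcal A$ by its null space. A direct sum of such representations that realizes the seminorm is faithful on $A'$, so \eqref{eq:rel} holds over $A'$. The algebra $A'$ is universal: if $B$ is a unital $C^*$-algebra, $\rho:A\to B$ a unital $*$-homomorphism, and $w\in M_{m\times r}(B)$ satisfies \eqref{eq:rel} with $\rho(a)$ in place of $a$ and the same $\alpha$, then $\rho$ extends to $A'$ with $v\mapsto w$; to see this, represent $B$ faithfully. We equip $A'$ with the generators $\mathcal G'=\mathcal G\cup\{v_{ij},v_{ij}^*\}$.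

\begin{lemma}\label{lem:inj}
The map $A\to A'$ is injective. In particular $A'\ne0$.
\end{lemma}

\begin{proof}
Let $\pi$ be a faithful unital representation of $A$ on a separable space $K$. Since $\|\pi(a^*a)\|=\|a\|^2>\alpha$, the spectral subspace $R_0$ of $\pi(a^*a)$ for $[\alpha,\|a\|^2]$ is nonzero. The corresponding subspace $R=R_0\otimes\ell^2$ for $\pi\otimes1$ on $K\otimes\ell^2$ is infinite-dimensional. Choose an isometry $w$ from the separable space $(K\otimes\ell^2)^r$ into $R\oplus0\subset(K\otimes\ell^2)^m$. It satisfies \eqref{eq:rel}, so the faithful representation $\pi\otimes1$ factors through $A'$.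
\end{proof}

\subsection*{The far module}
To extend a module representation of $A$ to $A'$ we need, as in the last proof, an infinite reservoir on which $a$ is bounded below and into which everything can be mapped isometrically. Amplifying over a fixed base can destroy the obstruction, as the section $(\omega_0,\dots,\omega_N)$ shows. Instead we place the infinitely many copies over independent projective spaces, as in Example~\ref{ex:product}. The price is that a unit vector field exists only in the $m$th power of the module, where $m$ is the number of coordinate sections.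

\begin{lemma}\label{lem:far}
Let $(A,\mathcal G)$ have the copying property and let $a$, $l$, $\alpha$ be as above. There are an integer $m\ge2$, an $s$-admissible sum $G^\infty$ over a space $Y^\infty$, a unital $*$-homomorphism $\rho^\infty:A\to\mathcal L(G^\infty)$ and $T\in\mathcal L(H_{Y^\infty},(G^\infty)^m)$ such that in every fiber
\begin{equation}\label{eq:far}
\|Tc\|=\|c\|,\qquad\|(\rho^\infty(a)\otimes1_m)Tc\|^2\ge\alpha\|c\|^2\qquad(c\in\ell^2).
\end{equation}
For $(A,\mathcal G)=(\mathbb C,\emptyset)$ and $a=1$ one can take $m=s+1$.
\end{lemma}

\begin{proof}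
Let $\pi'$ be a faithful unital representation of $A$ on a separable space and $\zeta$ a unit vector with $\|\pi'(a)\zeta\|^2\ge\alpha$. The copying property for $\pi'$ and $(\mathbb C\zeta)^{[l]}$ gives a space $K_1'$. Put $d=\dim K_1'$ and
\[
m=sd+1\ge2 .
\]
For $A=\mathbb C$ we take $\pi'$ on $\mathbb C$ and $K_1'=\mathbb C$, so $d=1$ and $m=s+1$. The projective datum for $K_1'$ yields a module $E^f=V'\boxplus G'$ with $V'=K_1'\otimes\mathcal O(1)$ over $\mathbb{CP}^{sd}$, which is an $s$-admissible sum by Lemma~\ref{lem:pairs}(a), and a representation $\rho^f:A\to\mathcal L(E^f)$ with $\rho^f(a)(\zeta\otimes\lambda)=\pi'(a)\zeta\otimes\lambda$ in all fibers, by Lemma~\ref{lem:words}. For $\tau=(\zeta\otimes\omega_0,\dots,\zeta\otimes\omega_{sd})\in(E^f)^m$, equation \eqref{eq:omega} gives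
\[
|\tau|^2=1,\qquad|(\rho^f(a)\otimes1_m)\tau|^2=\|\pi'(a)\zeta\|^2\sum_j|\omega_j|^2\ge\alpha .
\]
Let $G^\infty=\boxplus_{i\in\mathbb N}E^f$ and $\rho^\infty=\boxplus_{i\in\mathbb N}\rho^f$, and let $\tau_i\in(G^\infty)^m$ be the pullback of $\tau$ in the $i$th summand. The map $\varphi\mapsto\varphi\tau_i$ from $C(Y^\infty)$ to the $i$th summand is isometric and has the adjoint $\langle\tau_i,\cdot\,\rangle$. Let $T$ be the direct sum of these maps, as in (M3). In the fiber at $y$ we have $Tc=\sum_ic_i\tau_i(y)$. The vectors $\tau_i(y)$ lie in different summands, and so do their images under $\rho^\infty(a)\otimes1_m$, which preserves each summand. Summing the squares of the norms gives \eqref{eq:far}.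
\end{proof}

The number $m$ depends on $(A,\mathcal G)$ and $a$ but not on $r$: the module $H_{Y^\infty}$ absorbs any finite power.

\subsection*{The inductive step}

\begin{proposition}\label{prop:step}
Let $(A,\mathcal G)$ have the copying property, let $0\neq a\in A$ be a polynomial, let $m$ be as in Lemma~\ref{lem:far}, and let $r\ge1$. Then $(A',\mathcal G')$ has the copying property.
\end{proposition}

\begin{proof}
Let $\pi$ be a unital representation of $A'$ on a separable space $K$, let $0\ne K_0\subset K$ be finite-dimensional, and write $\pi(v)=(\pi(v_{ij})):K^r\to K^m$.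

\emph{Choice of $K_1$.} The image $w$ of $v$ will agree with $\pi(v)$ on $F_1^r$ for a finite-dimensional space $F_1$. To copy the $v_{ij}$ we need $K_0\subset F_1$; to copy the $v_{ij}^*$ we need $F_1^r$ to contain $\pi(v)^*K_0^m$; and to verify the second relation, $a$ must be copied on the image of $F_1^r$. So put
\[
F_1=K_0+\sum_{i,j}\pi(v_{ij}^*)K_0,\qquad F_2=F_1+\sum_{i,j}\pi(v_{ij})F_1,\qquad F_3=F_2^{[l]},
\]
where $[l]$ is formed with $\mathcal G$. Let $K_1\supset F_3$ be given by the copying property of $(A,\mathcal G)$ for $\pi|_A$ and $F_3$. Then $K_0\subset F_1\subset F_2\subset F_3\subset K_1$, and $\pi(g)K_0\subset K_1$ for all $g\in\mathcal G'$: for $g\in\mathcal G$ by the choice of $K_1$, for $g=v_{ij}^*$ by the definition of $F_1$, and for $g=v_{ij}$ by that of $F_2$.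

\emph{The module and the action of $A$.} Let $(X,X_0,U,V,\Lambda)$ be a datum for $K_1$. Choose an open $U'$ with $X_0\subset U'\subset\overline{U'}\subset U$. The copying property of $(A,\mathcal G)$ for the datum $(X,\overline{U'},U,V,\Lambda)$ gives an $s$-admissible sum $G_1$ over $Y_1$, the module $E_1=V\boxplus G_1$, and $\rho_1:A\to\mathcal L_X(E_1)$ copying $\pi|_A$ on $F_3$ over $\overline{U'}$. By Lemma~\ref{lem:words},
\begin{equation}\label{eq:acopy}
\rho_1(a)(\kappa\otimes\lambda)=\pi(a)\kappa\otimes\lambda\qquad(\kappa\in F_2,\ \lambda\in\Lambda_x,\ x\in\overline{U'}).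
\end{equation}
With $G^\infty,\rho^\infty,T$ from Lemma~\ref{lem:far} put
\[
E=E_1\boxplus G^\infty=V\boxplus G,\qquad G=G_1\boxplus G^\infty,\qquad Y=Y_1\times Y^\infty,\qquad\rho=\rho_1\boxplus\rho^\infty .
\]
Then $G$ is an $s$-admissible sum, $\rho$ maps $A$ into $\mathcal L_X(E)$ by Lemma~\ref{lem:Xcont}(c), and $\rho(A)$ preserves the two orthogonal blocks $E_1$ and $G^\infty$.

\emph{The isometry into the far module.} By (M5) there are an isometric bundle map $V^r\to X\times\mathbb C^N$ over $X$ and an adjointable isometry $G^r\to H_Y$ over $Y$. Their pullbacks add up to an adjointable isometry $\iota$ from $E^r$ to $C(X\times Y)^N\oplus H_{X\times Y}\cong H_{X\times Y}$, which is $X$-continuous by Lemma~\ref{lem:Xcont}(b). The pullback of $T$ to $X\times Y$ is $X$-continuous for the same reason. So $t=T\iota:E^r\to(G^\infty)^m\subset E^m$ is $X$-continuous, and by \eqref{eq:far}, in every fiber,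
\begin{equation}\label{eq:t}
\|t\eta\|=\|\eta\|,\qquad\|(\rho(a)\otimes1_m)t\eta\|^2\ge\alpha\|\eta\|^2 .
\end{equation}
Thus $t$ already satisfies \eqref{eq:rel}, but it copies nothing. We correct it near $X_0$.

\emph{The rotation.} Over $U$, let $P$ be the orthogonal projection of $V^r=K_1^r\otimes\Lambda$ onto $F_1^r\otimes\Lambda$, and let $\pi(v)\otimes1:F_1^r\otimes\Lambda\to F_2^m\otimes\Lambda\subset V^m$ be the bundle map induced by $\pi(v)$. Let $\theta:X\to[0,\frac\pi2]$ be continuous with $\theta=0$ on $X_0$ and $\theta=\frac\pi2$ off $U'$. The bundle maps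
\[
\beta=\cos\theta\,(\pi(v)\otimes1)P:V^r\to V^m,\qquad\gamma=(1-\sin\theta)P:V^r\to V^r
\]
are defined over $U$ and vanish over $U\setminus U'$. Extended by $0$ they are continuous over $X$, which is the union of the open sets $U$ and $X\setminus\overline{U'}$. Extend $\beta$, $\gamma$ and $P$ by $0$ on $G^r$ and define
\[
w=\beta+t(1-\gamma):E^r\to E^m .
\]
By Lemma~\ref{lem:Xcont}(a),(b), $w$ is $X$-continuous, so $w\in M_{m\times r}(\mathcal L_X(E))$.

\emph{The relations.} By (M1) it suffices to check \eqref{eq:rel} in the fiber over each $(x,y)$, where the relations say that $\|w\eta\|=\|\eta\|$ and $\|(\rho(a)\otimes1_m)w\eta\|^2\ge\alpha\|\eta\|^2$. If $x\notin U'$, then $w=t$ and this is \eqref{eq:t}. Let $x\in U'$, let $\lambda\in\Lambda_x$ be a unit vector, and write $P\eta=\kappa\otimes\lambda$ with $\kappa\in F_1^r$. Then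
\[
w\eta=\cos\theta\,\pi(v)\kappa\otimes\lambda+t\eta',\qquad\eta'=(1-P)\eta+\sin\theta\,P\eta,
\]
and $\|\eta'\|^2=\|(1-P)\eta\|^2+\sin^2\theta\,\|\kappa\|^2=\|\eta\|^2-\cos^2\theta\,\|\kappa\|^2$. The two terms of $w\eta$ lie in the orthogonal blocks $E_1^m$ and $(G^\infty)^m$. Since $\pi(v)$ and $t$ are isometric,
\[
\|w\eta\|^2=\cos^2\theta\,\|\kappa\|^2+\|\eta'\|^2=\|\eta\|^2 .
\]
The operator $\rho(a)\otimes1_m$ preserves the blocks. As $\pi(v)\kappa\in F_2^m$, equation \eqref{eq:acopy} shows that it maps the first term to $\cos\theta\,(\pi(a)\otimes1_m)\pi(v)\kappa\otimes\lambda$. By \eqref{eq:rel} in the representation $\pi$ and by \eqref{eq:t},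
\[
\|(\rho(a)\otimes1_m)w\eta\|^2\ge\cos^2\theta\,\alpha\|\kappa\|^2+\alpha\|\eta'\|^2=\alpha\|\eta\|^2 .
\]
By universality, $\rho$ extends to a unital $*$-homomorphism $\rho:A'\to\mathcal L_X(E)$ with $\rho(v_{ij})=w_{ij}$.

\emph{Copying over $X_0$.} For $g\in\mathcal G$ this holds because $K_0\subset F_3$ and $X_0\subset\overline{U'}$. Over $X_0$ we have $\theta=0$, so $w=(\pi(v)\otimes1)P+t(1-P)$. Let $\kappa\in K_0$ and $\lambda\in\Lambda_x$, and write $\zeta\epsilon_j$ for the vector with $\zeta$ in the $j$th slot and $0$ elsewhere. Since $K_0\subset F_1$, the projection $P$ fixes $(\kappa\otimes\lambda)\epsilon_j$, and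
\[
w\big((\kappa\otimes\lambda)\epsilon_j\big)=\sum_i\big(\pi(v_{ij})\kappa\otimes\lambda\big)\epsilon_i .
\]
So $w_{ij}$ copies $\pi(v_{ij})$. For the adjoints, $t^*$ kills $(\kappa\otimes\lambda)\epsilon_i\in V_x^m$, because the range of $t$ is orthogonal to $V^m$. The adjoint of the restriction $\pi(v):F_1^r\to F_2^m$ is $\pi(v)^*$ followed by the projection onto $F_1^r$, and $\pi(v)^*(\kappa\epsilon_i)=\sum_j(\pi(v_{ij}^*)\kappa)\epsilon_j$ already lies in $F_1^r$. Hence
\[
w^*\big((\kappa\otimes\lambda)\epsilon_i\big)=\sum_j\big(\pi(v_{ij}^*)\kappa\otimes\lambda\big)\epsilon_j ,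
\]
and $w_{ij}^*$ copies $\pi(v_{ij}^*)$.
\end{proof}

\section{The inductive limit}\label{sec:limit}

\subsection*{The tower}
We construct generated algebras $(A_k,\mathcal G_k)$, $k\ge-1$, with the copying property and unital inclusions $A_{k-1}\subset A_k$, $\mathcal G_{k-1}\subset\mathcal G_k$. Start with $(A_{-1},\mathcal G_{-1})=(\mathbb C,\emptyset)$. Let $A_0=A_{-1}'$ for $a=1$, $r=n+1$ and $m=s+1=n$, as allowed by Lemma~\ref{lem:far}. Here the second relation in \eqref{eq:rel} follows from the first, so $A_0$ is the universal unital $C^*$-algebra generated by the entries of an isometry $v^{(0)}\in M_{n\times(n+1)}$.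

The later steps must treat a dense set of elements of every $A_j$, including the algebras not yet constructed, so we fix the bookkeeping in advance. List the pairs $(j,i)$ with $j\ge0$, $i\ge1$ in order of increasing $j+i$, as $\phi(1),\phi(2),\dots$. The pair $(j,i)$ is preceded by $(0,1),\dots,(j-1,1)$, so $\phi(k)=(j,i)$ implies $j<k$. Once $A_j$, $j\geq 0$, is constructed, let $S_j=\{a_{j,1},a_{j,2},\dots\}$ be a countable dense subset of $A_j\setminus\{0\}$ consisting of polynomials in $\mathcal G_j$. For $k\ge1$, with $\phi(k)=(j,i)$, put $a_k=a_{j,i}\in A_j\subset A_{k-1}$; this is a nonzero polynomial in $\mathcal G_{k-1}$. Let $A_k=A_{k-1}'$ for $a=a_k$, $r=1$ and $m=m_k$ as in Lemma~\ref{lem:far}, with adjoined column $v^{(k)}$. By Lemma~\ref{lem:inj} the maps $A_{k-1}\to A_k$ are injective, by Proposition~\ref{prop:step} every $(A_k,\mathcal G_k)$ has the copying property, and every element of $S_j$ equals $a_k$ for some $k>j$. By Proposition~\ref{prop:conseq}, each $A_k$ is projectionless and each $M_s(A_k)$ is finite.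

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Injective $*$-homomorphisms are isometric, so $\bigcup_kA_k$ has a $C^*$-norm. Let $D$ be its completion. It is separable, unital and nonzero.

\emph{$D$ is simple.} Let $I\ne0$ be a closed two-sided ideal. If $I\cap A_j=0$ for all $j$, then $D\to D/I$ is isometric on each $A_j$, hence on $D$, and $I=0$. So there is $0\ne c\in I\cap A_j$ for some $j\ge0$. Choose $a\in S_j$ with $\|a-c\|<\frac15\|c\|$. Then $\|a\|>\frac45\|c\|$, and so $\|a-c\|<\frac14\|a\|$. We have $a=a_k$ for some $k>j$, and the column $v=v^{(k)}$ with entries $v_1,\dots,v_{m_k}$ satisfies \eqref{eq:rel}. In a faithful representation of $D$, for every vector $\eta$,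
\[
\|(c\otimes1)v\eta\|\ge\|(a\otimes1)v\eta\|-\|c-a\|\,\|v\eta\|\ge\Big(\frac1{\sqrt2}-\frac14\Big)\|a\|\,\|\eta\| .
\]
Thus the element $\sum_iv_i^*c^*cv_i=v^*(c^*c\otimes1)v$ of $I$ dominates a positive multiple of $1$. It is invertible, and $I=D$.

\emph{$D$ is projectionless.} Let $e\in D$ be a projection, $e\ne0,1$. Choose $k$ and $b=b^*\in A_k$ with $\|b-e\|<\frac14$. If $\mu\in\mathbb R$ has distance at least $\frac14$ from $\{0,1\}$, then $\|(e-\mu)^{-1}\|\le4$, so $b-\mu$ is invertible. Hence the spectrum of $b$ lies within $\frac14$ of $\{0,1\}$, and functional calculus gives a projection $p\in A_k$ with $\|p-b\|<\frac14$. Then $\|p-e\|<\frac12$, whereas $\|0-e\|=\|1-e\|=1$. So $p\ne0,1$, which is impossible in $A_k$.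

\emph{$M_m(D)$ is properly infinite for $m\ge n$, and $D$ has no finite trace.} The isometry $v^{(0)}$ gives $1_{n+1}\precsim1_n$. By Lemma~\ref{lem:elem}(c), $1_{n+j+1}\precsim1_{n+j}$ for all $j\ge0$, and therefore $1_{n+N}\precsim1_n$ for all $N\geq 0$. For $m\ge n$ this yields $1_{2m}\precsim1_n\precsim1_m$. Lemma~\ref{lem:elem}(e) applied to $1_{n+1}\precsim1_n$ excludes a finite trace.

\emph{$M_m(D)$ is finite for $m<n$.} By Lemma~\ref{lem:elem}(a),(b) it suffices to exclude $x\in M_s(D)$ with $x^*x=1\ne xx^*$. Let $y_k\in M_s(A_k)$ with $y_k\to x$. Then $y_k^*y_k\to1$, so for large $k$ the element $x_k=y_k(y_k^*y_k)^{-1/2}\in M_s(A_k)$ is defined, it is an isometry, and $x_k\to x$. Since $M_s(A_k)$ is finite, $x_kx_k^*=1$, and in the limit $xx^*=1$, a contradiction.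
\end{proof}

For $n=2$ the algebra $D$ is simple, unital and projectionless, it has no finite trace, and $M_2(D)$ is properly infinite and hence not finite by Lemma~\ref{lem:elem}(d). This proves Theorem~\ref{thm:A} and answers both parts of the question affirmatively, with one and the same algebra.

\begin{thebibliography}{9}

\bibitem{source}
\emph{A Simple Unital Projectionless $C^*$-Algebra},
\texttt{https://jot.theta.ro/jot/archive/1981-005-001/1981-005-001-006.pdf}

\bibitem{husemoller}
Husemoller, \emph{Fibre Bundles}.

\end{thebibliography}
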